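# Star countable extent, semistratifiable spaces, and the cardinal $\aleph_\omega$

## 1. The binary tree with its branches

Let $2^{<\omega}$ be the set of finite $0$-$1$ sequences (nodes), $2^\omega$ the set of infinite ones (branches), and $X=2^{<\omega}\cup 2^\omega$. Nodes are isolated. A branch $f$ has the basic neighborhoods
$$B_f^m=\{f\}\cup\{f{\restriction}k : k\ge m\},\qquad m\in\omega .$$

The space is Hausdorff. A node $t$ and a branch $f$ are separated by $\{t\}$ and $B_f^{m}$ with $m$ larger than the length of $t$. If two branches $f,g$ differ at coordinate $i$, then $B_f^{i+1}\cap B_g^{i+1}=\emptyset$. The set $2^\omega$ is closed, because all nodes are isolated, and it is discrete, because $B_f^m\cap 2^\omega=\{f\}$. So $X$ has a closed discrete subspace of cardinality $\mathfrak c=2^{\aleph_0}$.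

In spite of this width, small sets see all of $X$ in the following sense. Let $\mathcal U_m$ be the open cover consisting of all $B^m_f$ ($f\in 2^\omega$) and all $\{t\}$ with $t$ a node of length $<m$. Let $A_m$ be the finite set of nodes of length $\le m$. Every point of $X$ lies in a member of $\mathcal U_m$ that meets $A_m$: a branch $f$ lies in $B_f^m\ni f{\restriction}m$; a node $t$ of length $\ge m$ lies in $B^m_f\ni t{\restriction}m$ for any branch $f$ through $t$; a node $t$ of length $<m$ lies in $\{t\}$, and $t\in A_m$. For an arbitrary open cover the countable set $2^{<\omega}$ does the same job, because it is dense: every nonempty open set meets it.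

So there are two ways to be well seen by countable sets: one countable set for each cover, or one countable set for all covers. In a Hausdorff space the second is exactly separability. Indeed, a dense set $A$ works for all covers. Conversely, suppose $x\notin\overline A$, and take the open cover $\{X\setminus\overline A,\ X\setminus\{x\}\}$. The only member containing $x$ is $X\setminus\overline A$, which misses $A$, so $A$ fails for this cover.

When can the two quantifiers be exchanged? In general they cannot. Take $\omega_1$ with the order topology. An infinite subset contains an increasing sequence of length $\omega$, whose supremum is a limit point of the subset; so closed discrete subsets of $\omega_1$ are finite. We shall see that $\omega_1$ is nevertheless not separable, as countable sets are bounded. The tree, on the other hand, has extra structure that $\omega_1$ lacks: it is a countable union of closed discrete sets. The question of this lecture is whether such structure permits the exchange.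

## 2. Stars, extent, and semistratifiability

From now on all spaces are Hausdorff and have at least two points, except in one toy example where the contrary is said. "Countable" includes finite. An ordinal is the set of smaller ordinals, $\omega_0=\omega$, and $|\omega_\omega|=\aleph_\omega$.

**Definition (star, extent, $SCE$).** For a family $\mathcal U$ of subsets of $X$ and $A\subseteq X$ put $st(A,\mathcal U)=\bigcup\{U\in\mathcal U:U\cap A\ne\emptyset\}$. For a topological property $P$, the space $X$ is *star $P$* if for every open cover $\mathcal U$ of $X$ there is a subspace $A\subseteq X$ with property $P$ and $st(A,\mathcal U)=X$. The *extent* is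
$$e(X)=\sup\{|M|:M\subseteq X\text{ is a closed discrete subspace of }X\}.$$
$X$ is an *$SCE$-space* if for every open cover $\mathcal U$ there is $A\subseteq X$ with $e(A)\le\aleph_0$ and $st(A,\mathcal U)=X$.

In Section 1 we found $st(A_m,\mathcal U_m)=X$ and $e(X)=\mathfrak c$ for the tree. Every separable space is star countable, and every star countable space is $SCE$. The space $\omega_1$ is $SCE$: take $A=\omega_1$ for every cover. An uncountable discrete space is not $SCE$: for the cover by singletons only $A=X$ works, and $e(X)>\aleph_0$.

**Definition (semistratifiable).** $X$ is *semistratifiable* if to each $n\in\omega$ and each closed $H\subseteq X$ one can assign an open set $G(n,H)\supseteq H$ such that $H=\bigcap_{n}G(n,H)$, and $G(n,H)\subseteq G(n,K)$ whenever $H\subseteq K$ are closed.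

A metric space is semistratifiable, with $G(n,H)=\{x:d(x,H)<2^{-n}\}$ and $G(n,\emptyset)=\emptyset$. The next lemma gives examples of another kind.

**Lemma 1.** If $X=\bigcup_{n}D_n$ with all $D_n$ closed discrete, then $X$ is semistratifiable.

*Proof.* Put $G(n,H)=X\setminus\big((D_0\cup\dots\cup D_n)\setminus H\big)$. A subset of a closed discrete set is closed in $X$, so every subset of $D_0\cup\dots\cup D_n$ is closed as a finite union of closed sets; hence $G(n,H)$ is open. Clearly $H\subseteq G(n,H)$. If $H\subseteq K$, we remove less for $K$ than for $H$, so $G(n,H)\subseteq G(n,K)$. If $x\notin H$, then $x\in D_k\setminus H$ for some $k$, so $x\notin G(k,H)$. Thus $\bigcap_nG(n,H)=H$. $\square$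

For the tree, enumerate the nodes without repetition as $t_0,t_1,\dots$ and let $D_0=2^\omega$, $D_{k+1}=\{t_k\}$. Then
$$G(n,\{x\})=\{x\}\cup\{t_i:i\ge n\}\qquad(x\in X). \tag{1}$$

We use two known facts about semistratifiable spaces.

**Fact (a).** For a semistratifiable space $X$ the following are equivalent: $X$ is Lindelöf; $X$ is hereditarily separable; $X$ has countable extent.

**Fact (b).** A semistratifiable space is $SCE$ if and only if it is star countable.

Fact (b) follows from (a). A subspace $A$ of a semistratifiable $X$ is semistratifiable via $G_A(n,H)=A\cap G(n,\overline H)$, since $A\cap\overline H=H$ for $H$ closed in $A$. If $e(A)\le\aleph_0$, then $A$ has a countable dense subset $B$ by (a). An open set that meets $A$ meets $B$, so $st(B,\mathcal U)=st(A,\mathcal U)$.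

By (a), $\omega_1$ is not semistratifiable: it has countable extent and is not separable. The paper "Spaces with star countable extent" (https://dml.cz/bitstream/handle/10338.dmlcz/145842/CommentatMathUnivCarolRetro_57-2016-3_11.pdf) asks: *is every $SCE$-space and semistratifiable space separable?*

## 3. Metric balls and the missing triangle inequality

For metric spaces the answer is yes, by a two-line argument. Let $X$ be a metric $SCE$-space; by Fact (b) it is star countable. For each $n$ let $\mathcal U_n$ be the cover by all open balls of radius $2^{-n}$, and let $A_n$ be countable with $st(A_n,\mathcal U_n)=X$. Given $y\in X$, some ball $B(x,2^{-n})$ contains $y$ and a point $a\in A_n$, so $d(y,a)<2\cdot2^{-n}$. Hence $\bigcup_nA_n$ is dense.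

For semistratifiable spaces there is a substitute for small balls:
$$g(n,x)=\bigcap_{k\le n}G(k,\{x\}).$$
This is an open set containing $x$, and it satisfies the following.

**Lemma 2.** If $x\in g(n,x_n)$ for all $n$, then $x_n\to x$.

*Proof.* Let $O\ni x$ be open and $H=X\setminus O$. Pick $k$ with $x\notin G(k,H)$. If $n\ge k$ and $x_n\in H$, then $x\in g(n,x_n)\subseteq G(k,\{x_n\})\subseteq G(k,H)$, a contradiction. So $x_n\in O$ for all $n\ge k$. $\square$

Now imitate the metric proof with $\mathcal U_n=\{g(n,x):x\in X\}$. We get countable $A_n$ such that each $y$ lies in some $g(n,x_n)$ that contains a point $a_n\in A_n$. Lemma 2 gives $x_n\to y$: the *centers* converge. But $a_n\in g(n,x_n)$ tells us nothing about whether $a_n$ is near $y$; this is where the triangle inequality was used.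

The loss is real. In the tree, (1) shows that $g(n,x)=\{x\}\cup\{t_i:i\ge n\}$. So every single node $t_i$ with $i\ge n$ already satisfies $st(\{t_i\},\mathcal U_n)=X$. Choose $A_n=\{t_{i_n}\}$ with $i_n\ge n$ and $t_{i_n}$ a constant-zero sequence. Then $\bigcup_nA_n$ misses the isolated node $(1)$, and so it is not dense.

The lesson is to control the centers. We shall choose few centers, so that they form a dense set $L$ which is a countable union of closed discrete sets. Star countability turns out to be strong on such sets. First, here is where this leads.

## 4. Three theorems

A *local $\pi$-base* at $x$ is a family of nonempty open sets such that every neighborhood of $x$ contains a member of the family; the members need not contain $x$. The *$\pi$-character* of $x$ is the least infinite cardinal $\kappa$ such that $x$ has a local $\pi$-base of size $\le\kappa$. A *$\pi$-base* of a space is a family of nonempty open sets such that every nonempty open set contains a member. In the tree, $\{\{f{\restriction}k\}:k\in\omega\}$ is a local $\pi$-base at the branch $f$, and the singletons of nodes form a countable $\pi$-base.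

**Theorem A.** The following are equivalent: (1) every (Hausdorff) semistratifiable $SCE$-space is separable; (2) $2^{\mathfrak c}<\aleph_\omega$.

**Theorem B.** The following are equivalent: (1) every regular semistratifiable $SCE$-space is separable; (2) every zero-dimensional Hausdorff (hence Tychonoff) semistratifiable $SCE$-space is separable; (3) $\mathfrak c<\aleph_\omega$.

**Theorem C (ZFC).** Let $X$ be a semistratifiable $SCE$-space. If $e(X)<\aleph_\omega$ (in particular if $|X|<\aleph_\omega$), or if every point of $X$ has $\pi$-character $\le\aleph_\omega$ (in particular if $X$ is first countable, e.g. semimetrizable), then $X$ is separable.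

So the answer to the question depends on cardinal arithmetic, and it is independent of ZFC; Section 12 spells this out. In Theorem B, (1)$\Rightarrow$(2) is immediate, since zero-dimensional Hausdorff spaces are regular. Sections 5–8 prove the positive statements, Sections 9–11 build the counterexamples.

## 5. Centers that form a $\sigma$-closed-discrete dense set

**Definition ($\sigma$-closed-discrete).** $E\subseteq X$ is *$\sigma$-closed-discrete in $X$* if it is a countable union of closed discrete subsets of $X$.

The tree is $\sigma$-closed-discrete in itself. The set $\{1/n:n\ge1\}$ is $\sigma$-closed-discrete in $\mathbb R$ though not closed. The line $\mathbb R$ is not $\sigma$-closed-discrete in itself, since its closed discrete subsets are countable.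

**Definition (PD).** A space $Z$ is *PD* if for every choice of open $O_x\ni x$ ($x\in Z$) there is a countable $A\subseteq Z$ with $A\cap O_x\neq\emptyset$ for all $x\in Z$.

That is, the "pinning down number" of Banakh–Ravsky and Juhász–Soukup–Szentmiklóssy is countable; nothing from those papers is used. Separable spaces are PD; an uncountable discrete space is not (take $O_x=\{x\}$). A PD space is star countable: given an open cover $\mathcal U$, choose $O_x\in\mathcal U$ with $x\in O_x$; if $A$ meets all $O_x$, then $st(A,\mathcal U)=Z$. Hence
$$\text{separable}\ \Rightarrow\ \text{PD}\ \Rightarrow\ \text{star countable}\ \Rightarrow\ SCE. \tag{2}$$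

The aim of this section is to pass from a semistratifiable $SCE$-space to a dense PD subspace.

Centers will be chosen greedily: each new point avoids the neighborhoods $g(n,\cdot)$ of the earlier ones. So we control one direction only, later points against earlier neighborhoods. The next lemma says that semistratifiability upgrades this one-sided separation.

**Lemma 3.** Let $X$ be semistratifiable and $R=\{x_\alpha:\alpha<\theta\}\subseteq X$. Suppose there are open $V_\alpha\ni x_\alpha$ with $x_\beta\notin V_\alpha$ for $\beta>\alpha$. Then $R$ is $\sigma$-closed-discrete in $X$.

*Proof.* **Step 1: make the neighborhoods increasing.** Let $V'_\alpha=\bigcup_{\beta\le\alpha}V_\beta$. Then $x_\alpha\in V'_\alpha$, and $x_\gamma\notin V'_\alpha$ for $\gamma>\alpha$, because $\gamma>\beta$ for every $\beta\le\alpha$. Let $K_\alpha=X\setminus V'_\alpha$, a closed set. It contains all $x_\gamma$ with $\gamma>\alpha$ but not $x_\alpha$.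

**Step 2: split $R$ into countably many discrete pieces.** Let $R_m=\{x_\alpha:x_\alpha\notin G(m,K_\alpha)\}$. Since $x_\alpha\notin K_\alpha=\bigcap_mG(m,K_\alpha)$, we have $R=\bigcup_mR_m$. Fix $m$, and for $x_\alpha\in R_m$ let
$$N_\alpha=G(m,\{x_\alpha\})\cap V'_\alpha ,$$
an open neighborhood of $x_\alpha$. We claim $N_\alpha\cap R_m=\{x_\alpha\}$. If $\beta>\alpha$, then $x_\beta\notin V'_\alpha$. If $\beta<\alpha$ and $x_\beta\in R_m$, then $x_\alpha\in K_\beta$, so by monotonicity $G(m,\{x_\alpha\})\subseteq G(m,K_\beta)$, and $x_\beta\notin G(m,K_\beta)$ by the definition of $R_m$. In both cases $x_\beta\notin N_\alpha$.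

**Step 3: split each discrete piece into closed discrete pieces.** Let $W=\bigcup\{N_\alpha:x_\alpha\in R_m\}$, an open set containing $R_m$, and $F_j=X\setminus G(j,X\setminus W)$. Each $F_j$ is closed, and $\bigcup_jF_j=X\setminus\bigcap_jG(j,X\setminus W)=W$. Every $p\in X$ has a neighborhood meeting $R_m\cap F_j$ in at most one point: if $p\notin F_j$, take $X\setminus F_j$; if $p\in F_j\subseteq W$, take some $N_\alpha\ni p$. Since points are closed, it follows that $R_m\cap F_j$ is closed discrete in $X$. Finally $R=\bigcup_{m,j}(R_m\cap F_j)$. $\square$

**Lemma 4.** Every semistratifiable $X$ contains a set $L$, $\sigma$-closed-discrete in $X$, such that every point of $X$ is the limit of a sequence from $L$.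

*Proof.* Fix $n$. Choose recursively $x^n_\alpha\in X\setminus\bigcup_{\beta<\alpha}g(n,x^n_\beta)$ as long as this set is nonempty. The chosen points are distinct, since $x^n_\beta\in g(n,x^n_\beta)$, so the recursion stops. Let $L_n$ be the set of chosen points. That it stopped means $X=\bigcup_{y\in L_n}g(n,y)$. Lemma 3 with $V_\alpha=g(n,x^n_\alpha)$ shows that $L_n$ is $\sigma$-closed-discrete. So $L=\bigcup_nL_n$ is $\sigma$-closed-discrete. Given $x\in X$, choose $x_n\in L_n$ with $x\in g(n,x_n)$; by Lemma 2, $x_n\to x$. $\square$

Next we see why $\sigma$-closed-discrete sets are useful. On a closed discrete set we can write down a cover in which each point of the set has exactly one member around it.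

**Lemma 5.** Let $X$ be star countable, $E$ $\sigma$-closed-discrete in $X$, and $O_e\ni e$ open in $X$ for $e\in E$. Then some countable $A\subseteq X$ meets every $O_e$.

*Proof.* A countable union of countable sets is countable, so it suffices to treat a closed discrete $E=D$. For $d\in D$ the set $D\setminus\{d\}$ is closed, so
$$\{O_d\setminus(D\setminus\{d\}):d\in D\}\cup\{X\setminus D\}$$
is an open cover of $X$. Let $A$ be countable with star equal to $X$. The only member containing $d\in D$ is $O_d\setminus(D\setminus\{d\})$. Since $d$ lies in the star of $A$, this member meets $A$. So $A\cap O_d\ne\emptyset$. $\square$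

**Proposition 6.** Let $X$ be a semistratifiable $SCE$-space and $L$ as in Lemma 4. Then $L$ is dense in $X$, the subspace $L$ is PD, and $|L|\le\aleph_0\cdot e(X)$. If $L$ is separable, so is $X$.

*Proof.* $L$ is dense because every point of $X$ is a limit of points of $L$; a countable dense subset of $L$ is then dense in $X$. $L$ is a union of countably many closed discrete sets, each of size at most $e(X)$. It remains to prove PD. By Fact (b), $X$ is star countable. Let $O_x=\tilde O_x\cap L$ ($x\in L$) be given, with $\tilde O_x\ni x$ open in $X$. By Lemma 5 applied to $E=L$, some countable $A_0\subseteq X$ meets all $\tilde O_x$. The points of $A_0$ need not lie in $L$, so we replace them: for each $a\in A_0$ fix a sequence in $L$ converging to $a$, and let $A\subseteq L$ be the countable set of all terms. Given $x$, take $a\in A_0\cap\tilde O_x$; some term of the sequence of $a$ lies in $\tilde O_x\cap L=O_x$. $\square$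

The question is now about PD spaces: how can a PD space fail to be separable?

## 6. Size $\aleph_1$ by hand, and what changes at $\aleph_\omega$

**PD spaces of size $\aleph_1$ are separable.** Let $Z=\{y_\eta:\eta<\omega_1\}$ be PD and suppose it is not separable. For $\xi<\omega_1$ let $C_\xi=\{y_\eta:\eta<\xi\}$ and $B_\xi=Z\setminus\overline{C_\xi}$. The open set $B_\xi$ is uncountable, for otherwise $C_\xi\cup B_\xi$ would be a countable dense set. So we can choose recursively *distinct* points $z_\xi\in B_\xi$. Put $O_{z_\xi}=B_\xi$, and $O_x=Z$ for all other $x$. By PD a countable $A$ meets all $B_\xi$. But $A\subseteq C_\xi$ for some $\xi$, and $C_\xi\cap B_\xi=\emptyset$, a contradiction.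

Two features were used: countable subsets of $Z$ are captured by $|Z|$ many countable sets $C_\xi$, and the open sets $Z\setminus\overline{C_\xi}$ have enough points to receive distinct $z_\xi$. At size $\aleph_2$ the second feature can be in danger, because a set $Z\setminus\overline{C}$ might have only $\aleph_1$ points while there are $\aleph_2$ sets to serve. Section 7 repairs this by passing to an open set all of whose nonempty open subsets are equally large. The first feature holds for all $\aleph_n$.

**Lemma 7.** For every $n\ge1$ there is a family of at most $\aleph_n$ countable subsets of $\omega_n$ such that every countable subset of $\omega_n$ is contained in a member of the family.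

*Proof.* Induction on $n$. For $n=1$ take all countable ordinals: a countable subset of $\omega_1$ is bounded. Suppose the statement holds for $n$. Every countable subset of $\omega_{n+1}$ is contained in some $\alpha<\omega_{n+1}$, because $\omega_{n+1}$ is regular and uncountable. For each $\alpha<\omega_{n+1}$ we have $|\alpha|\le\aleph_n$, so by the induction hypothesis, transferred by an injection of $\alpha$ into $\omega_n$, there is a family of at most $\aleph_n$ countable subsets of $\alpha$ such that every countable subset of $\alpha$ is contained in one of them. The union of these families over all $\alpha<\omega_{n+1}$ has at most $\aleph_{n+1}\cdot\aleph_n=\aleph_{n+1}$ members and is as required. $\square$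

**Lemma 8.** If $C_\xi$ ($\xi<\omega_\omega$) are countable subsets of $\omega_\omega$, then some countable subset of $\omega_\omega$ is contained in no $C_\xi$.

*Proof.* For each $n$ the set $\bigcup_{\xi<\omega_n}C_\xi$ has at most $\aleph_n$ elements, so we can pick $\beta_n\in\omega_\omega$ outside it. If $\xi<\omega_n$, then $\beta_n\notin C_\xi$. So $\{\beta_n:n\in\omega\}$ is contained in no $C_\xi$. $\square$

So at $\aleph_\omega$ the argument stops, and the proof of Lemma 8 shows what a counterexample should look like. Consider a toy example, which is only $T_1$: the set $\omega_\omega$ with the topology whose nonempty open sets are the sets with countable complement. It is not separable, since countable sets are closed. It is PD: given $O_x=\omega_\omega\setminus Q_x$ with $Q_x$ countable, choose $\beta_n\notin\bigcup_{x<\omega_n}Q_x$; if $x<\omega_n$, then $\beta_n\in O_x$. On $\omega_n$ with $n\ge1$ the same topology is not PD. Indeed, list a family as in Lemma 7, with repetitions if needed, as $\{C_\xi:\xi<\omega_n\}$. Choose distinct $z_\xi\in\omega_n\setminus C_\xi$ and put $O_{z_\xi}=\omega_n\setminus C_\xi$, with $O_x=\omega_n$ for the other points. A countable $A$ is contained in some $C_\xi$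 and misses $O_{z_\xi}$.

The toy is far from Hausdorff: any two nonempty open sets meet. Making it Hausdorff costs open sets, and the price is where $\mathfrak c$ and $2^{\mathfrak c}$ enter. Section 7 computes a lower bound on the price, Sections 10 and 11 pay it.

## 7. How large a nonseparable PD space must be

Let $Z$ be a PD, nonseparable (Hausdorff) space.

**Step 1: $Z$ is ccc.** Let $\mathcal V$ be a disjoint family of nonempty open sets. Choose $x_V\in V$, put $O_{x_V}=V$, and $O_x=Z$ for other points. A countable $A$ meets every $V\in\mathcal V$, and the sets $V$ are disjoint, so $\mathcal V$ is countable.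

**Step 2: find an open $W$ all of whose nonempty open subsets are nonseparable and of the same cardinality.** Let $\mathcal V$ be a maximal disjoint family of nonempty separable open sets. It is countable by Step 1, so $\bigcup\mathcal V$ is separable. Hence it is not dense in $Z$. By maximality no nonempty open subset of $Z\setminus\overline{\bigcup\mathcal V}$ is separable. Let $W$ be a nonempty open subset of $Z\setminus\overline{\bigcup\mathcal V}$ of minimal cardinality, and call this cardinality $\mu$. Then every nonempty open subset of $W$ is nonseparable and has cardinality exactly $\mu$. In particular $\mu>\aleph_0$. Moreover $W$ is PD: given $O_x$ for $x\in W$, put $O_x=Z$ for $x\notin W$, take a countable $A$ for this assignment, and use $A\cap W$.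

**Step 3: free PD from its points.** PD speaks about neighborhoods of given points. In $W$ we may use any small family of open sets.

**Lemma 9.** If $\mathcal B$ is a family of at most $\mu$ nonempty open subsets of $W$, some countable $A\subseteq W$ meets every member of $\mathcal B$.

*Proof.* Write $\mathcal B=\{B_\xi:\xi<\kappa\}$ with a cardinal $\kappa\le\mu$. Since $|B_\xi|=\mu>|\xi|$ for $\xi<\kappa$, we can choose recursively distinct $z_\xi\in B_\xi$. Apply PD to $O_{z_\xi}=B_\xi$, and $O_x=W$ for the other points. $\square$

Recall that $G\subseteq W$ is *regular open* if $G=\operatorname{int}\overline G$ (closures and interiors in $W$), and that $\operatorname{int}\overline O$ is regular open for every open $O$. For instance $(0,1)\cup(1,2)$ is open but not regular open in $\mathbb R$.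

**Proposition 10.** With this notation:

1. $\mu\ge\aleph_\omega$;
2. $W$ has no $\pi$-base of cardinality $\le\mu$;
3. if $\mu>\mathfrak c$, then $W$ has at most $\mathfrak c$ regular open subsets;
4. $\mu\le2^{\mathfrak c}$;
5. if $Z$ is regular, then $\mu\le\mathfrak c$.

*Proof.* **Part 1: the argument of Section 6, now with enough points.** Since $\mu$ is uncountable, it suffices to exclude $\mu=\aleph_n$ with $n\ge1$. If $\mu=\aleph_n$, Lemma 7 gives a family $\mathcal C$ of at most $\aleph_n$ countable subsets of $W$ such that every countable subset of $W$ is contained in a member of $\mathcal C$. For $C\in\mathcal C$ the set $B_C=W\setminus\overline C$ is open, and it is nonempty because $W$ is not separable. By Lemma 9 a countable $A\subseteq W$ meets all $B_C$. But $A\subseteq C$ for some $C\in\mathcal C$, so $A\cap B_C=\emptyset$, a contradiction.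

**Part 2: a small $\pi$-base would give a countable dense set.** If $\mathcal B$ is a $\pi$-base with $|\mathcal B|\le\mu$, the countable $A$ of Lemma 9 meets every member of $\mathcal B$, hence every nonempty open subset of $W$. So $W$ is separable, a contradiction.

**Part 3: a countable set has only $\mathfrak c$ subsets, hence cannot distinguish more than $\mathfrak c$ sets.** Let $\mu\ge\mathfrak c^+$ and suppose $G_\xi$ ($\xi<\mathfrak c^+$) are distinct regular open subsets of $W$. For $\xi\ne\eta$ at least one of $G_\xi\setminus\overline{G_\eta}$, $G_\eta\setminus\overline{G_\xi}$ is nonempty. Otherwise $G_\xi$ is an open subset of $\overline{G_\eta}$, so $G_\xi\subseteq\operatorname{int}\overline{G_\eta}=G_\eta$, and symmetrically $G_\eta\subseteq G_\xi$, so $G_\xi=G_\eta$. There are at most $\mathfrak c^+\le\mu$ nonempty sets of the form $G_\xi\setminus\overline{G_\eta}$, and they are open, so by Lemma 9 some countable $A$ meets all of them. A point of $A\cap(G_\xi\setminus\overline{G_\eta})$ belongs to $A\cap G_\xi$ but not to $A\cap G_\eta$. Hence the sets $A\cap G_\xi$, $\xi<\mathfrak c^+$, are pairwise distinct subsets of $A$, contradicting $|\mathcal P(A)|\le\mathfrak c$.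

**Part 4: points are determined by the regular open sets around them.** If $\mu\le\mathfrak c$ there is nothing to prove. If $\mu>\mathfrak c$, consider the map $x\mapsto\{G\text{ regular open in }W:x\in G\}$. It is injective: for $x\ne y$ take disjoint open $O\ni x$, $O'\ni y$; then $\operatorname{int}\overline O$ is regular open, contains $x$, and misses $y$, because $O'$ is disjoint from $\overline O$. By Part 3 the map takes values in the power set of a set of size at most $\mathfrak c$. So $\mu=|W|\le2^{\mathfrak c}$.

**Part 5: in a regular space the regular open sets form a base.** Let $Z$, hence $W$, be regular. For $x\in O$ open take an open $V$ with $x\in V\subseteq\overline V\subseteq O$; then $x\in\operatorname{int}\overline V\subseteq O$. So the regular open sets form a base of $W$. If $\mu>\mathfrak c$, then by Part 3 this base has size $\le\mathfrak c<\mu$; without the empty set it is a $\pi$-base, contradicting Part 2. $\square$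

## 8. Proof of Theorem C and of the separability halves of Theorems A and B

Let $X$ be a nonseparable semistratifiable $SCE$-space. Take $L$ as in Lemma 4. By Proposition 6, $L$ is PD and dense in $X$, and it is not separable. Apply Section 7 to $Z=L$ to get $W\subseteq L$ and $\mu$.

**Theorem A, (2)$\Rightarrow$(1).** By Parts 1 and 4 of Proposition 10, $\aleph_\omega\le\mu\le2^{\mathfrak c}$. So if $2^{\mathfrak c}<\aleph_\omega$, no such $X$ exists.

**Theorem B, (3)$\Rightarrow$(1).** If $X$ is regular, so is $L$. By Parts 1 and 5, $\aleph_\omega\le\mu\le\mathfrak c$. So if $\mathfrak c<\aleph_\omega$, no regular such $X$ exists.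

**Theorem C, extent.** By Part 1 and Proposition 6, $\aleph_\omega\le\mu\le|L|\le\aleph_0\cdot e(X)$, so $e(X)\ge\aleph_\omega$. Hence $e(X)<\aleph_\omega$ implies separability. Since $e(X)\le|X|$, so does $|X|<\aleph_\omega$.

**Theorem C, $\pi$-character.** Suppose every point of $X$ has $\pi$-character $\le\aleph_\omega$; we contradict Part 2. Let $x\in W$ and let $\mathcal B_x$ be a local $\pi$-base at $x$ in $X$ with $|\mathcal B_x|\le\aleph_\omega$. For $B\in\mathcal B_x$ the trace $B\cap L$ is nonempty, because $L$ is dense. If $O\subseteq W$ is an open neighborhood of $x$ in $W$, it is open in $L$, so $O=\tilde O\cap L$ with $\tilde O$ open in $X$. Some $B\in\mathcal B_x$ is contained in $\tilde O$, and then $B\cap L\subseteq O$. So the family of all $B\cap L\subseteq W$ with $B\in\mathcal B_x$ and $x\in W$ is a $\pi$-base of $W$, of size at most $\mu\cdot\aleph_\omega=\mu$, contradicting Part 2.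

A first countable space has countable $\pi$-characters. A semimetrizable space is first countable. Here there is a symmetric $d\ge0$, vanishing exactly on the diagonal, such that $x\in\overline A$ iff $d(x,A)=0$. With $B(x,\varepsilon)=\{y:d(x,y)<\varepsilon\}$ we have $x\notin\overline{X\setminus B(x,\varepsilon)}$, so $x\in\operatorname{int}B(x,\varepsilon)$. If $U\ni x$ is open, then $d(x,X\setminus U)>0$ (or $U=X$), so $U$ contains some $B(x,\frac1n)$. Hence the sets $\operatorname{int}B(x,\frac1n)$ form a countable local base. This completes the proof of Theorem C. $\square$

## 9. Diagonalizing along columns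

We turn the toy of Section 6 into actual counterexamples. Each point $\beta\in\omega_\omega$ is replaced by a countable column $\{\beta\}\times T$. The rows $\omega_\omega\times\{t\}$ will be closed discrete, which gives semistratifiability, while every nonempty open set still reaches all but countably many columns.

**Lemma 11.** Let $T$ be a nonempty countable set, and let $X=\omega_\omega\times T$ carry a Hausdorff topology such that

1. every row $D_t=\omega_\omega\times\{t\}$ is closed discrete;
2. for every nonempty open $O$ there is a countable $Q\subseteq\omega_\omega$ such that $O\cap(\{\beta\}\times T)\ne\emptyset$ for all $\beta\in\omega_\omega\setminus Q$;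
3. for every countable $Q\subseteq\omega_\omega$ some nonempty open set is disjoint from $Q\times T$.

Then $X$ is a semistratifiable, nonseparable $SCE$-space, and $|X|=e(X)=\aleph_\omega$.

*Proof.* $X$ is the union of the countably many rows, so it is semistratifiable by Lemma 1. A countable set $C$ is contained in $Q\times T$ for some countable $Q$, so by (3) it is not dense. For $SCE$ we show PD and use (2) of Section 5. Let $O_x\ni x$ be open, and let $Q_x$ be the countable set that condition 2 gives for $O_x$. For each $n$ the set $\bigcup\{Q_x:x\in\omega_n\times T\}$ has at most $\aleph_n$ elements, so we may pick $\beta_n\in\omega_\omega$ outside it. Every $x\in X$ lies in $\omega_n\times T$ for some $n$, and then $\beta_n\notin Q_x$, so $O_x$ meets $\{\beta_n\}\times T$. Hence the countable set $\bigcup_n\{\beta_n\}\times T$ meets every $O_x$. Finally, $|X|=\aleph_\omega$, and each row is closed discrete of size $\aleph_\omega$. $\square$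

It is enough to check condition 2 for the nonempty members of a base. The conditions pull against each other: condition 1 and the Hausdorff axiom ask for many open sets, condition 2 asks that nonempty open sets be big.

## 10. A zero-dimensional counterexample from an independent family

Assume $\mathfrak c\ge\aleph_\omega$. We want clopen sets whose finite Boolean combinations remain big on almost every column. Independence on $\omega$ provides this.

**Lemma 12 (Fichtenholz–Kantorovich).** There is a family $\{I_j:j\in J_0\}$ of subsets of $\omega$, $|J_0|=\mathfrak c$, such that for disjoint finite $P,N\subseteq J_0$ the set $\bigcap_{j\in P}I_j\setminus\bigcup_{j\in N}I_j$ is infinite. (An empty intersection means $\omega$.)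

*Proof.* Replace $\omega$ by the countably infinite set of all pairs $(F,\mathcal F)$ with $F\subseteq\omega$ finite and $\mathcal F\subseteq\mathcal P(F)$. For $Y\subseteq\omega$ let $I_Y=\{(F,\mathcal F):F\cap Y\in\mathcal F\}$. Let $P,N$ be disjoint finite sets of subsets of $\omega$. For all sufficiently large $m$ the traces $Y\cap m$, $Y\in P\cup N$, are pairwise distinct (here $m=\{0,\dots,m-1\}$). For such $m$ put $\mathcal F_m=\{Y\cap m:Y\in P\}$. Then $(m,\mathcal F_m)\in I_Y$ for $Y\in P$ and $(m,\mathcal F_m)\notin I_Y$ for $Y\in N$. So the required set is infinite; in particular the $I_Y$ are distinct. $\square$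

**Step 1: the space.** Let $X=\omega_\omega\times\omega$, and let $\mathcal A$ be the set of countably infinite subsets of $\omega_\omega$. Then $|\mathcal A|\le\aleph_\omega^{\aleph_0}\le\mathfrak c^{\aleph_0}=\mathfrak c$. Let $J=\mathcal A\sqcup(X\times\omega)$; then $|J|\le\mathfrak c$, and by Lemma 12 there is an independent family $\{I_j:j\in J\}$ on $\omega$. Put
$$U_A=\{(\beta,l):\beta\notin A,\ l\in I_A\}\qquad(A\in\mathcal A),$$
$$W_{x,m}=\{x\}\cup\{(\beta,l):l>m,\ l\in I_{(x,m)}\}\qquad(x=(\alpha,k)\in X,\ m\ge k).$$
Give $X$ the topology with subbase consisting of all these sets and their complements. The subbasic sets are clopen, so $X$ has a base of clopen sets. The sets $U_A$ will destroy separability; the sets $W_{x,m}$ separate points and make rows discrete.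

**Step 2: $X$ is Hausdorff.** Let $x=(\alpha,k)\ne y=(\beta,l)$ with $k\le l$. Then $y\in W_{y,l}$, while $x\notin W_{y,l}$, because $x\ne y$ and its second coordinate is not greater than $l$. As $W_{y,l}$ is clopen, it and its complement separate $x$ and $y$.

**Step 3: rows are closed discrete (condition 1).** Let $D_k=\omega_\omega\times\{k\}$ and $y=(\beta,l)\in X$. With $m=\max\{k,l\}$ the open set $W_{y,m}\ni y$ contains, apart from $y$, only points with second coordinate $>m\ge k$. So $W_{y,m}\cap D_k\subseteq\{y\}$. As every point of $X$ has such a neighborhood, $D_k$ is closed discrete.

**Step 4: nonempty open sets reach almost all columns (condition 2).** Let $O$ be a nonempty finite intersection of subbasic sets, and let $Q$ be the union of the finitely many $A\in\mathcal A$ such that $U_A$ or its complement is used in $O$. Then $Q$ is countable. Let $\beta\in\omega_\omega\setminus Q$. On the column $\{\beta\}\times\omega$ each $U_A$ used has trace exactly $\{\beta\}\times I_A$, since $\beta\notin A$. Each $W_{y,m}$ has a trace that differs from $\{\beta\}\times I_{(y,m)}$ only at points $(\beta,l)$ with $l\le m$ and possibly at $y$, so by a finite set. Let $P$ be the set of indices $j\in J$ whose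 subbasic set is used in $O$, and $N$ the set of those whose complement is used. Then the trace of $O$ on the column agrees, up to a finite set, with
$$\{\beta\}\times\Big(\bigcap_{j\in P}I_j\setminus\bigcup_{j\in N}I_j\Big).$$
Here $P\cap N=\emptyset$, for otherwise a set and its complement are both used and $O=\emptyset$. By independence this set is infinite. So $O$ meets $\{\beta\}\times\omega$.

**Step 5: countable sets of columns are avoided (condition 3).** Given a countable $Q$, choose $A\in\mathcal A$ with $Q\subseteq A$. The open set $U_A$ is nonempty, since $\omega_\omega\setminus A$ and $I_A$ are nonempty, and it misses $A\times\omega\supseteq Q\times\omega$.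

By Lemma 11, $X$ is a zero-dimensional Hausdorff, semistratifiable, nonseparable $SCE$-space of size $\aleph_\omega$. So if (3) of Theorem B fails, then (2) fails. This completes the proof of Theorem B. $\square$

## 11. A Hausdorff counterexample from $\aleph_\omega$ ultrafilters

Assume only $2^{\mathfrak c}\ge\aleph_\omega$. If $\mathfrak c<\aleph_\omega$, the construction must give up regularity, by Theorem B. We take points of the same row to be told apart by ultrafilters on $\omega$.

**Lemma 13 (Pospíšil).** There are $2^{\mathfrak c}$ nonprincipal ultrafilters on $\omega$.

*Proof.* Let $\{I_j:j\in J_0\}$ be as in Lemma 12. For $f:J_0\to\{0,1\}$ consider the family of all cofinite sets, all $I_j$ with $f(j)=1$, and all $\omega\setminus I_j$ with $f(j)=0$. Finite intersections of its members are infinite sets minus finite sets, hence nonempty. So the family extends to an ultrafilter $p_f$, which is nonprincipal. If $f(j)\ne h(j)$, one of $p_f,p_h$ contains $I_j$ and the other contains its complement. So the $2^{\mathfrak c}$ ultrafilters $p_f$ are distinct; there are not more, as an ultrafilter is a subset of $\mathcal P(\omega)$. $\square$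

**Step 1: the space.** Fix distinct nonprincipal ultrafilters $p_\alpha$, $\alpha<\omega_\omega$. Let $\mathrm{Seq}=\omega^{<\omega}$, the countable set of finite sequences in $\omega$, and $X=\omega_\omega\times\mathrm{Seq}$. Call $O\subseteq X$ open iff for each $(\alpha,s)\in O$ there is a countable $Q\subseteq\omega_\omega$ with
$$\{n\in\omega:(\beta,s^\frown n)\in O\text{ for all }\beta\in\omega_\omega\setminus Q\}\in p_\alpha. \tag{3}$$
So a neighborhood of $(\alpha,s)$ must contain, for $p_\alpha$-many $n$, almost all of the row of $s^\frown n$. This is a topology: $\emptyset$ and $X$ are open; for unions keep the same $Q$, and the set in (3) only grows; for the intersection of two open sets take the union of the two sets $Q$, and the set in (3) contains the intersection of two members of $p_\alpha$.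

**Step 2: two kinds of open sets.** For $s\in\mathrm{Seq}$ the cone $K_s=\{(\beta,t):t\supseteq s\}$ is open: if $(\beta,t)\in K_s$, all $t^\frown n$ extend $s$, so (3) holds with $Q=\emptyset$. For $x=(\alpha,s)$ and $F\in p_\alpha$ the set
$$N(x,F)=\{x\}\cup\bigcup_{n\in F}K_{s^\frown n}$$
is open: at $x$ take $Q=\emptyset$, and the set in (3) contains $F$; at the other points use that cones are open. Cones of incomparable sequences are disjoint. Since $p_\alpha$ is nonprincipal, $\omega\setminus\{n\}\in p_\alpha$ for every $n$.

**Step 3: $X$ is Hausdorff.** Let $x=(\alpha,s)\ne y=(\beta,t)$.

- If $s=t$, then $\alpha\ne\beta$, so there is $F\in p_\alpha$ with $\omega\setminus F\in p_\beta$. Then $N(x,F)\cap N(y,\omega\setminus F)=\emptyset$: the cones $K_{s^\frown n}$ for different $n$ are disjoint and contain neither $x$ nor $y$.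
- If $s,t$ are incomparable, then $K_s\cap K_t=\emptyset$.
- If $t\supseteq s^\frown n$ for some $n$, then $N(x,\omega\setminus\{n\})\cap K_t=\emptyset$: we have $K_t\subseteq K_{s^\frown n}$, which is disjoint from all $K_{s^\frown m}$ with $m\ne n$, and $x\notin K_t$.
- If $s$ properly extends $t$, exchange the roles of $x$ and $y$.

**Step 4: rows are closed discrete (condition 1).** Let $D_s=\omega_\omega\times\{s\}$ and $x=(\alpha,t)$. If $t=s$, then $N(x,\omega)\cap D_s=\{x\}$. If $t\not\subseteq s$, then $K_t\cap D_s=\emptyset$. If $s\supseteq t^\frown n$, then $N(x,\omega\setminus\{n\})\cap D_s=\emptyset$, since $x\notin D_s$ and $s$ does not extend $t^\frown m$ for $m\ne n$. So every point has a neighborhood meeting $D_s$ in at most one point.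

**Step 5: nonempty open sets reach almost all columns (condition 2).** Let $O$ be open and $(\alpha,s)\in O$, and take $Q$ as in (3). Members of $p_\alpha$ are nonempty, so there is $n$ with $(\beta,s^\frown n)\in O$ for all $\beta\in\omega_\omega\setminus Q$. Thus $O$ meets $\{\beta\}\times\mathrm{Seq}$ for every such $\beta$.

**Step 6: countable sets of columns are avoided (condition 3).** Given a countable $Q$, the set $(\omega_\omega\setminus Q)\times\mathrm{Seq}$ is nonempty and misses $Q\times\mathrm{Seq}$. It is open: at each of its points use this $Q$, and the set in (3) is all of $\omega$.

By Lemma 11, $X$ is a Hausdorff, semistratifiable, nonseparable $SCE$-space of size $\aleph_\omega$. So if (2) of Theorem A fails, then (1) fails. This completes the proof of Theorem A. $\square$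

## 12. GCH, Cohen reals, and an Easton model

Under GCH, $2^{\mathfrak c}=2^{\aleph_1}=\aleph_2<\aleph_\omega$. By Theorem A every semistratifiable $SCE$-space is then separable.

After adding $\aleph_{\omega+1}$ Cohen reals to a model of GCH we have $\mathfrak c=\aleph_{\omega+1}\ge\aleph_\omega$. The space of Section 10 then exists, so the answer is "no" even for zero-dimensional spaces. Hence the question is undecidable in ZFC.

By Easton's theorem, $\mathfrak c=\aleph_1$ together with $2^{\aleph_1}=\aleph_{\omega+1}$ is consistent. In such a model $\mathfrak c<\aleph_\omega\le2^{\mathfrak c}$. By Theorem B every regular semistratifiable $SCE$-space is separable, while the space of Section 11 is a Hausdorff counterexample.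

Finally, the bound $e(X)<\aleph_\omega$ in Theorem C is sharp in this sense: whenever there is any counterexample at all, we have $2^{\mathfrak c}\ge\aleph_\omega$ by Theorem A, and then the space of Section 11 is one with $|X|=e(X)=\aleph_\omega$, by Lemma 11.
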